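\title{A lower bound for coupling the sequential empirical process with sums of Brownian bridges}

\begin{abstract}
Let $F_k$ be the empirical distribution function of the first $k$ terms of an i.i.d.\ uniform sequence on $[0,1]$, let $B_1,B_2,\dots$ be independent Brownian bridges, and let $D_n$ be the supremum of $|k(F_k(t)-t)-\sum_{j\le k}B_j(t)|$ over $1\le k\le n$ and $0\le t\le1$. There is a coupling of the two sequences under which $D_n$ is of order at most $(\log n)^2$, and its authors expected one factor $\log n$ to be superfluous. We show that this factor cannot be dropped entirely: under every coupling, $D_n\ge c(\log n)^{7/6}(\log\log n)^{-1/6}$ with probability at least $1-n^{-1/50}$. The proof tests the two processes against a polynomial functional whose means differ because of third cumulants and whose gradient is close to a Riesz product over the shapes of dyadic rectangles.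
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $X_1,X_2,\dots$ be independent random variables, uniformly distributed on $[0,1]$, and let $F_k(t)=k^{-1}\#\{j\le k: X_j\le t\}$. Let $B_1,B_2,\dots$ be independent Brownian bridges, that is, centered Gaussian processes on $[0,1]$ with continuous paths and covariance $t\wedge t'-tt'$. Put
\[
G(k,t)=k\bigl(F_k(t)-t\bigr)=\sum_{j\le k}\bigl(1\{X_j\le t\}-t\bigr),\qquad W_k(t)=\sum_{j\le k}B_j(t).
\]
The process $1\{X_j\le t\}-t$ is centered and has the covariance of a Brownian bridge, so $G$ and $W$ are sums of independent terms with the same first and second moments. Both are of size $\sqrt k$. A \emph{coupling} (or version) is a realization of the two families $(X_j)$ and $(B_j)$ on one probability space; the joint law of the two families is arbitrary. The quality of a coupling is measured by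
\begin{equation}\label{eq:Dn}
D_n=\sup_{1\le k\le n}\ \sup_{0\le t\le1}\,|G(k,t)-W_k(t)| .
\end{equation}
Almost surely all $X_j$ lie in $(0,1)$, and then $D_n$ does not change if $F_k$ is defined with $X_j<t$, because each of the two versions of $F_k$ is a one-sided limit of the other and $W_k$ is continuous.

Theorem~4 of \cite{approx}, an improvement of a result of Kiefer, gives a coupling of the infinite sequences and positive absolute constants $C,K,\lambda$ such that
\begin{equation}\label{eq:upper}
\mathbb P\bigl(D_n>(C\log n+x)\log n\bigr)<Ke^{-\lambda x}\qquad\text{for all $x$ and all $n\ge2$.}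
\end{equation}
This is inequality (1.6) of \cite{approx}, and the authors remark: ``we think however, that a $\log n$ factor in (1.6) is still superfluous.'' One natural reading of the remark drops the outer factor $\log n$ entirely. It asks whether there are a coupling and positive absolute constants $C,K,\lambda$ such that
\begin{equation}\label{eq:question}
\mathbb P\bigl(D_n>C\log n+x\bigr)<Ke^{-\lambda x}\qquad\text{for all $x$ and all $n\ge2$.}
\end{equation}

What limits a coupling? The function $G(1,\cdot)$ jumps by $1$ at $X_1$ while $W_1$ is continuous, so $D_n\ge\frac12$ always. A single value of $t$ already forces the order $\log n$.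

\begin{example}\label{ex:log}
For every coupling, $\mathbb P(D_n>m/4)\to1$, where $m=\lfloor\frac14\log n\rfloor$. Indeed, $G(k,\frac12)$ is a walk with steps $\pm\frac12$, and $W_k(\frac12)$ is a walk with independent $N(0,\frac14)$ steps. Cut $\{1,\dots,n\}$ into $\lfloor n/m\rfloor$ disjoint stretches of $m$ steps. Over one stretch the increment of $W_k(\frac12)$ is $N(0,m/4)$, so for large $n$ it exceeds $m$ with probability at least $(2\pi)^{-1/2}e^{-(2\sqrt m+1)^2/2}\ge e^{-3m}\ge n^{-3/4}$. This happens on no stretch with probability at most $\exp(-n^{-3/4}\lfloor n/m\rfloor)\to0$. On a stretch where it happens, $G(k,\frac12)$ moves by at most $m/2$, so $G-W$ changes by more than $m/2$ and exceeds $m/4$ in absolute value at one end of the stretch.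
\end{example}

Thus $\log n$ is the smallest order that could be hoped for, and \eqref{eq:question} says that the supremum over $t$ costs nothing beyond what one line $t=\frac12$ costs. We show that it does cost more.

\subsection{Results}

\begin{theorem}\label{thm:main}
There are absolute constants $c>0$ and $n_0$ such that for all $n\ge n_0$ and every probability space carrying i.i.d.\ uniform $X_1,\dots,X_n$ and independent Brownian bridges $B_1,\dots,B_n$, with arbitrary joint law of the two families,
\begin{itemize}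
\item[(a)] $\mathbb P\bigl(D_n\ge c\,\log n\,\sqrt{\log\log n}\bigr)\ge1-n^{-1/50}$;
\item[(b)] $\mathbb P\bigl(D_n\ge c\,(\log n)^{7/6}(\log\log n)^{-1/6}\bigr)\ge1-n^{-1/50}$.
\end{itemize}
\end{theorem}

Part (b) is the stronger one. Part (a) already decides the question, and the two parts differ only in the last step of the proof, which is much shorter for (a).

\begin{corollary}\label{cor:main}
Put $\alpha_n=(\log n)^{7/6}(\log\log n)^{-1/6}$ and let $c$ be as in Theorem~\ref{thm:main}.
\begin{itemize}
\item[(i)] For every constant $C$, the infimum of $\mathbb P(D_n>C\log n)$ over all couplings tends to $1$ as $n\to\infty$. In particular \eqref{eq:question} fails for every coupling and all positive $C,K,\lambda$, and even a bound $\mathbb P(D_n>C\log n)\le1-\delta$ with fixed $\delta>0$ cannot hold for all large $n$.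
\item[(ii)] For every coupling of the infinite sequences, $\liminf_n D_n/\alpha_n\ge c$ almost surely.
\item[(iii)] If a coupling satisfies $\mathbb P(D_n>a_n)\to0$, then $a_n\ge c\alpha_n$ for all large $n$.
\end{itemize}
\end{corollary}

\begin{proof}
(i) Once $c\sqrt{\log\log n}>C$, Theorem~\ref{thm:main}(a) gives $\mathbb P(D_n>C\log n)\ge1-n^{-1/50}$ for all couplings. If \eqref{eq:question} held, $x=\log n$ would give $\mathbb P(D_n>(C+1)\log n)<Kn^{-\lambda}\to0$, whereas this probability tends to $1$.

(ii) Since $\sum_j2^{-j/50}<\infty$, Theorem~\ref{thm:main}(b) and the Borel--Cantelli lemma show that almost surely $D_{2^j}\ge c\alpha_{2^j}$ for all large $j$. For $2^j\le n<2^{j+1}$ we have $D_n\ge D_{2^j}$ and $\alpha_{2^j}/\alpha_n\ge(j/(j+1))^{7/6}$.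

(iii) If $a_n<c\alpha_n$ and $n\ge n_0$, then $\mathbb P(D_n>a_n)\ge1-n^{-1/50}$. This can happen for finitely many $n$ only.
\end{proof}

Inequality \eqref{eq:upper} with $x=\log n$ gives $\mathbb P(D_n>(C+1)(\log n)^2)\to0$. So the optimal order lies between $(\log n)^{7/6}(\log\log n)^{-1/6}$ and $(\log n)^2$; it is not determined here. What is refuted is dropping the outer factor $\log n$ in \eqref{eq:upper} entirely. Replacing it by a smaller power of $\log n$ (at least $1/6$, up to the $\log\log$ factor) is not excluded by our argument.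

\subsection{The method}
The proof is a duality argument. We extend $G$ and $W$ to random fields $N$ and $\mathcal K$ on the strip $[0,n]\times[0,1]$, with $\sup|N-\mathcal K|\le D_n+O(\log n)$ (Section~\ref{sec:fields}). If $\Phi$ is a polynomial functional of a field, then $\Phi(N)-\Phi(\mathcal K)$ is, to first order, the integral of $N-\mathcal K$ against a random density, the gradient of $\Phi$. Hence $\sup|N-\mathcal K|$ is at least the difference of the means of $\Phi$ divided by the $L^1$ norm of the gradient, and both quantities are computed from the law of one field alone. Section~\ref{sec:cubic} builds a cubic functional for each shape of dyadic rectangle and explains why these have to be combined into a Riesz product. Section~\ref{sec:products} realizes the terms of that product as gradients, Section~\ref{sec:basic} makes the duality rigorous, and Section~\ref{sec:L1} bounds the $L^1$ norm.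

\subsection*{Conventions}
Throughout, $L=\log n$ (natural logarithm) and $n$ is larger than an absolute constant. The letters $C,c$ denote positive absolute constants that may change from line to line; they may depend on the wavelet fixed in Section~\ref{sec:cubic}. For $k\ge1$, the symbol $\mathsf C_k$ denotes any quantity that is at most $(k+1)^{Ck}$. Thus $C^k$, $(Ck)^{Ck}$ and a product of boundedly many such quantities are all $\mathsf C_k$. We write $\|\cdot\|_p$ for norms of functions on the plane and $\|\cdot\|_{L^p}$ for norms of random variables.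

\section{Two fields on a strip}\label{sec:fields}

\subsection{Interpolation in time}
We want to test both processes against orthogonal functions of two continuous variables, and we want orthogonality to give exact cancellation. For this the discrete time $k$ is replaced by a continuous time $\tau$: the $k$-th observation is placed at a uniform random time in $[k-1,k]$, and the $k$-th bridge is switched on gradually with the matching covariance.

Fix $n$ and a coupling. Enlarge the probability space by independent uniform variables $U_k\in(0,1)$ and independent continuous centered Gaussian fields $\Xi_k(\sigma,t)$ on $[0,1]^2$ with covariance $(\sigma\wedge\sigma'-\sigma\sigma')(t\wedge t'-tt')$, $1\le k\le n$, all independent of $(X_j)$ and $(B_j)$. This does not change the law of $D_n$. Such fields exist: if $\mathbf W$ is a Brownian sheet, with covariance $(\sigma\wedge\sigma')(t\wedge t')$, take $\mathbf W(\sigma,t)-\sigma\mathbf W(1,t)-t\mathbf W(\sigma,1)+\sigma t\mathbf W(1,1)$; this applies the map $w(\sigma)\mapsto w(\sigma)-\sigma w(1)$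 in each variable, and that map turns the covariance $\sigma\wedge\sigma'$ into $\sigma\wedge\sigma'-\sigma\sigma'$.

Let $\xi_k=(k-U_k,X_k)$. For $z=(\tau,t)$ with $k-1\le\tau\le k$ and $\sigma=\tau-k+1$ define
\begin{align*}
N(\tau,t)&=\#\{j\le n:\ j-U_j\le\tau,\ X_j\le t\}-\tau t,\\
\mathcal K(\tau,t)&=W_{k-1}(t)+\sigma B_k(t)+\Xi_k(\sigma,t),
\end{align*}
with $W_0=0$. The two formulas for $\mathcal K$ at an integer $\tau$ agree because $\Xi_k(0,t)=\Xi_k(1,t)=0$. Put
\[
\eta=N-\mathcal K,\qquad \Theta=\max_{k\le n}\bigl(\sup|B_k|+\sup|\Xi_k|\bigr),\qquad \Delta=D_n+1+\Theta .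
\]

\begin{lemma}\label{lem:fields}
\begin{itemize}
\item[(a)] The points $\xi_k$ are independent, and $\xi_k$ is uniform on the row $[k-1,k]\times[0,1]$.
\item[(b)] $\mathcal K$ is a continuous centered Gaussian field with covariance $(\tau\wedge\tau')(t\wedge t'-tt')$.
\item[(c)] $\sup|\eta|\le\Delta$ and $\mathbb P(\Theta>L)\le n^{-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds by construction. For (b) let $b=t\wedge t'-tt'$. The fields $\sigma B_k+\Xi_k$ are independent and Gaussian, with covariance $\sigma\sigma'b+(\sigma\wedge\sigma'-\sigma\sigma')b=(\sigma\wedge\sigma')b$. So for $\tau,\tau'$ in the same row $k$ the covariance of $\mathcal K$ is $(k-1+\sigma\wedge\sigma')b$. If $\tau'$ lies in a later row, $W_{k'-1}$ contains $B_1,\dots,B_k$, and the covariance is $(k-1+\sigma)b=\tau b$.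

(c) For $\tau\in[k-1,k]$ the points $\xi_j$ with $j<k$ have time below $\tau$ and those with $j>k$ have time above $\tau$. Hence $N(\tau,t)-G(k-1,t)=1\{k-U_k\le\tau,X_k\le t\}-\sigma t\in[-1,1]$, with $G(0,t)=0$. Also $|\mathcal K(\tau,t)-W_{k-1}(t)|\le\Theta$. This gives the first bound. Fernique's theorem states that a centered Gaussian random element $Y$ of a separable Banach space satisfies $\mathbb Ee^{\alpha\|Y\|^2}<\infty$ for some $\alpha>0$. Applied in $C[0,1]$ and $C([0,1]^2)$, with Markov's inequality and a union bound, it gives $\mathbb P(\Theta>L)\le nCe^{-cL^2}\le n^{-1}$.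
\end{proof}

By (a) and (b), the law of $N$ and the law of $\mathcal K$ do not depend on the coupling. In the proof of Theorem~\ref{thm:main} every expectation involves only one of the two fields, and the coupling enters only through the bound $\sup|\eta|\le\Delta$.

\subsection{Test functions}
A \emph{test function} is a product $f=f_{(1)}\otimes f_{(2)}$, that is $f(\tau,t)=f_{(1)}(\tau)f_{(2)}(t)$, with $f_{(1)}\in C^1([0,n])$ and $f_{(2)}\in C^1([0,1])$ vanishing at the end points. It has \emph{zero $t$-mean} if $\int f_{(2)}=0$. For a bounded measurable field $\mathcal X$ on the strip put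
\[
\mathcal X(f)=\iint\mathcal X(z)\,\partial_1\partial_2f(z)\,dz .
\]
This is the integral of $f$ against the mixed derivative of $\mathcal X$, written in a form that can be bounded by $\sup|\mathcal X|$.

\begin{lemma}\label{lem:pairing}
Let $f,h,f_1,f_2,f_3$ be test functions.
\begin{itemize}
\item[(a)] $N(f)=\sum_kf(\xi_k)-\iint f$ and $\mathbb EN(f)=0$.
\item[(b)] The variables $\mathcal K(f)$ are jointly centered Gaussian, and
\[
\operatorname{Cov}\bigl(\mathcal K(f),\mathcal K(h)\bigr)=\int f_{(1)}h_{(1)}\cdot\Bigl(\int f_{(2)}h_{(2)}-\int f_{(2)}\int h_{(2)}\Bigr).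
\]
In particular $\operatorname{Var}\mathcal K(f)\le\|f\|_2^2$.
\item[(c)] If $f$ has zero $t$-mean, then $\operatorname{Cov}(N(f),N(h))=\operatorname{Cov}(\mathcal K(f),\mathcal K(h))=\iint fh$.
\item[(d)] If $f_1,f_2,f_3$ have zero $t$-mean, then $\mathbb E[N(f_1)N(f_2)N(f_3)]=\iint f_1f_2f_3$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A point $\xi=(\tau_0,t_0)$ contributes $\int_{\tau_0}^nf_{(1)}'\int_{t_0}^1f_{(2)}'=f(\xi)$, and $\int\tau f_{(1)}'\,d\tau\int tf_{(2)}'\,dt=\int f_{(1)}\int f_{(2)}$ by two integrations by parts. Since $\mathbb Ef(\xi_k)$ is the integral of $f$ over row $k$, the mean of $N(f)$ is $0$.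

(b) The variables are limits of Riemann sums of a continuous Gaussian field. Writing $\tau\wedge\tau'=\int_0^n1\{x\le\tau\}1\{x\le\tau'\}\,dx$ and using $\int_x^nf_{(1)}'=-f_{(1)}(x)$ we get $\iint(\tau\wedge\tau')f_{(1)}'(\tau)h_{(1)}'(\tau')=\int f_{(1)}h_{(1)}$. The same identity on $[0,1]$ handles $t\wedge t'$, and the term $tt'$ gives $\int f_{(2)}\int h_{(2)}$.

(c) Here $\mathbb Ef(\xi_k)=0$ for every $k$, so by independence of the rows the first covariance is $\sum_k\mathbb E[fh(\xi_k)]=\iint fh$. The second is given by (b).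

(d) Each $N(f_i)=\sum_kf_i(\xi_k)$ is a sum of independent centered terms. In the expansion of the product over $(k_1,k_2,k_3)$, a term vanishes unless $k_1=k_2=k_3$, because otherwise some row occurs exactly once. The remaining terms add up to $\iint f_1f_2f_3$.
\end{proof}

For test functions with zero $t$-mean, polynomials of degree one and two have the same mean under $N$ and $\mathcal K$. Degree three is the first at which the means differ, since an odd monomial in centered jointly Gaussian variables has mean zero.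

\subsection{Cumulants and moments}
For random variables $Y_1,\dots,Y_r$ with all moments, the joint cumulant and the moment are related by
\begin{equation}\label{eq:cumdef}
\operatorname{cum}(Y_1,\dots,Y_r)=\sum_\pi(-1)^{|\pi|-1}(|\pi|-1)!\prod_{b\in\pi}\mathbb E\prod_{j\in b}Y_j,\qquad
\mathbb E\prod_{j=1}^rY_j=\sum_\pi\prod_{b\in\pi}\operatorname{cum}(Y_j:j\in b),
\end{equation}
where $\pi$ runs over the partitions of $\{1,\dots,r\}$ and $|\pi|$ is the number of blocks. There are at most $r^r$ partitions. The cumulants of order one and two are the mean and the covariance. Cumulants add when independent random vectors are added, and for $r\ge2$ they do not change when constants are added to the $Y_j$.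

\begin{lemma}\label{lem:cum}
For test functions $f_1,\dots,f_r$, $r\ge2$,
\[
\bigl|\operatorname{cum}\bigl(N(f_1),\dots,N(f_r)\bigr)\bigr|\le r^{2r}\|f_1\|_1\prod_{j\ge2}\|f_j\|_\infty .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pairing}(a) the cumulant is $\sum_k\operatorname{cum}(f_1(\xi_k),\dots,f_r(\xi_k))$. In the first formula of \eqref{eq:cumdef} bound $f_j$ by $\|f_j\|_\infty$ for $j\ge2$ and $(|\pi|-1)!$ by $r^r$. The $k$-th term is then at most $r^{2r}\,\mathbb E|f_1(\xi_k)|\prod_{j\ge2}\|f_j\|_\infty$, and $\sum_k\mathbb E|f_1(\xi_k)|=\|f_1\|_1$.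
\end{proof}

Let $C_F\ge1$ be an absolute constant, fixed in Section~\ref{sec:shapes}. For $a\ge1$ let $\mathfrak F_a$ be the class of test functions with
\[
\|f\|_1\le C_Fa^{1/2},\qquad\|f\|_\infty\le C_Fa^{-1/2},\qquad\|\partial_1\partial_2f\|_1\le C_Fa^{-1/2}.
\]
The model is a smooth bump on a rectangle of area $a$, normalized in $L^2$. For $f\in\mathfrak F_a$,
\begin{equation}\label{eq:etaf}
\|f\|_2^2\le\|f\|_1\|f\|_\infty\le C_F^2,\qquad|\eta(f)|\le C_F\,\Delta\,a^{-1/2}.
\end{equation}

\begin{lemma}\label{lem:moments}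
Let $\mathcal X\in\{N,\mathcal K\}$, $k\ge1$, $1\le p\le2k+1$ and $f_\beta\in\mathfrak F_{a_\beta}$ with $a_\beta\ge1$ for $\beta\le p$. Then $\mathbb E\prod_{\beta\le p}(1+|\mathcal X(f_\beta)|)^2\le\mathsf C_k$.
\end{lemma}

\begin{proof}
Let $f\in\mathfrak F_a$, $a\ge1$. By Lemma~\ref{lem:cum} the cumulant of order $r\ge2$ of $N(f)$ is at most $r^{2r}C_F^ra^{(2-r)/2}\le r^{2r}C_F^r$, and the first cumulant is $0$. The second formula of \eqref{eq:cumdef} gives $\mathbb EN(f)^{2p}\le(2p)^{2p}\cdot(2p)^{4p}C_F^{2p}$. For the Gaussian variable, $\mathbb E\mathcal K(f)^{2p}\le(2p)^pC_F^{2p}$ by \eqref{eq:etaf}. By H\"older's inequality the expectation in the lemma is at most $\max_\beta\mathbb E(1+|\mathcal X(f_\beta)|)^{2p}\le\max_\beta2^{2p}(1+\mathbb E\mathcal X(f_\beta)^{2p})\le(Cp)^{Cp}$.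
\end{proof}

\section{Wavelet triples and the cubic functional}\label{sec:cubic}

\subsection{A triple with nonzero triple product}
By Lemma~\ref{lem:pairing}(d) we need test functions with $\iint f_1f_2f_3\ne0$, at all scales and positions. We take them from one orthonormal system, all distinct, so that under $\mathcal K$ they produce independent standard normal variables and under $N$ all covariances between them vanish.

By Daubechies \cite{daub} there is a real compactly supported $\psi\in C^2(\mathbb R)$ with $\int\psi=0$ such that the functions $\psi_{i,l}(x)=2^{-i/2}\psi(2^{-i}x-l)$, $i,l\in\mathbb Z$, form an orthonormal basis of $L^2(\mathbb R)$. After an integer translation, $\operatorname{supp}\psi\subset[0,r_0]$ for some $r_0>0$. Large $i$ means a coarse scale.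

\begin{lemma}\label{lem:omega}
There are integers $\gamma\ge1$ and $l_0$ with $\omega:=\int\psi^2\,\psi_{\gamma,l_0}\ne0$.
\end{lemma}

\begin{proof}
The idea is that $\psi^2$ has integral $1$, while the wavelets of scale $i\le0$ are almost orthogonal to slowly varying functions. Suppose that $\langle\psi^2,\psi_{i,l}\rangle=0$ for all $i\ge1$. Let $\chi\in C_c^\infty(\mathbb R)$ equal $1$ on $[-1,1]$, and let $\chi_m(x)=\chi(x/m)$ with $m\ge\max(1,r_0)$. By Parseval's identity and the Cauchy--Schwarz inequality,
\[
1=\int\psi^2\chi_m\le\|\psi^2\|_2\Bigl(\sum_{i\le0,\;l}\langle\chi_m,\psi_{i,l}\rangle^2\Bigr)^{1/2}.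
\]
The function $\chi_m$ varies by at most $Cm^{-1}2^i$ on $\operatorname{supp}\psi_{i,l}$; moreover $\int\psi_{i,l}=0$ and $\|\psi_{i,l}\|_1=2^{i/2}\|\psi\|_1$. Hence $|\langle\chi_m,\psi_{i,l}\rangle|\le Cm^{-1}2^{3i/2}$. For $i\le0$ the supports of $\psi_{i,l}$ and $\chi_m$ meet for at most $Cm2^{-i}$ values of $l$. So the sum is at most $Cm^{-1}\sum_{i\le0}2^{2i}$, which tends to $0$ as $m\to\infty$, a contradiction.
\end{proof}

Fix $\gamma,l_0$ and put $r_1=2^\gamma(|l_0|+r_0)$. For $I=(i,l)$ with $l\in2^\gamma\mathbb Z$ let $I^*=(i+\gamma,2^{-\gamma}l+l_0)$ and $\hat I=2^i[l-r_1,l+r_1]$. With $x'=2^{-i}x-l$ we have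
\begin{equation}\label{eq:star}
\psi_I(x)=2^{-i/2}\psi(x'),\qquad\psi_{I^*}(x)=2^{-i/2}\psi_{\gamma,l_0}(x'),\qquad\int\psi_I^2\psi_{I^*}=2^{-i/2}\omega .
\end{equation}
Both $\psi$ and $\psi_{\gamma,l_0}$ are supported in $[-r_1,r_1]$, so $\psi_I$ and $\psi_{I^*}$ are supported in $\hat I$.

\subsection{Shapes and rectangles}\label{sec:shapes}
Let $\Lambda=\lfloor\log_2n\rfloor$ and $T=2^{\lfloor\Lambda/4\rfloor}\le n^{1/4}$. We work first in the block $[0,T]\times[0,1]$; the other blocks of the strip serve in Section~\ref{sec:basic} as independent copies. Fix a constant $c_0>0$ with $2^{c_0}\ge4r_1+2^{\gamma+1}$. The set of \emph{shapes} is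
\[
\mathcal S=\mathcal I\times\mathcal J,\qquad\mathcal I=2\gamma\mathbb Z\cap\bigl[\tfrac\Lambda{10},\tfrac\Lambda5\bigr],\qquad\mathcal J=2\gamma\mathbb Z\cap\bigl[-\tfrac\Lambda{20},-c_0\bigr].
\]
Then $cL\le|\mathcal I|,|\mathcal J|\le L/2$, so $cL^2\le|\mathcal S|\le L^2$. The ranges are chosen so that
\begin{equation}\label{eq:areas}
2^{\Lambda/20}\le2^{i+j}\le2^{\Lambda/5}\qquad\text{for all }i\in\mathcal I,\ j\in\mathcal J .
\end{equation}
The lower bound will make higher cumulants and Taylor remainders small; the upper bound will keep variances small compared with the number of blocks.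

For $s=(i,j)\in\mathcal S$ let $\mathcal R_s$ be the set of pairs $R=(I,J)$ with $I=(i,l)$, $J=(j,l')$, $l,l'\in2^\gamma\mathbb Z$, $\hat I\subset[0,T]$ and $\hat J\subset[0,1]$. Put $|R|=2^{i+j}$, $\hat R=\hat I\times\hat J$, and let $z_R=(2^il,2^jl')$ be the center of $\hat R$. For $x\ge4r_1+2^{\gamma+1}$ the number of elements of $2^\gamma\mathbb Z$ in $[r_1,x-r_1]$ is at least $2^{-\gamma}(x-2r_1)-1\ge2^{-\gamma-1}x$ and at most $2^{-\gamma}x+1\le x$. This applies with $x=T2^{-i}\ge2^{\Lambda/20-1}$ and with $x=2^{-j}\ge2^{c_0}$. So the number of admissible $I$ is at most $T2^{-i}$, the number of admissible $J$ is at most $2^{-j}$, and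
\begin{equation}\label{eq:numberR}
2^{-2\gamma-2}\,T\le|\mathcal R_s|\,|R|\le T .
\end{equation}
A point $z$ lies in at most $(2r_1+1)^2$ of the sets $\hat R$, $R\in\mathcal R_s$.

To each $R=(I,J)$ we attach three test functions with zero $t$-mean, supported in $\hat R$:
\[
\phi_R^1=\psi_I\otimes\psi_J,\qquad\phi_R^2=\psi_I\otimes\psi_{J^*},\qquad\phi_R^3=\psi_{I^*}\otimes\psi_J .
\]
By \eqref{eq:star},
\begin{equation}\label{eq:triple}
\iint\phi_R^1\phi_R^2\phi_R^3=\int\psi_I^2\psi_{I^*}\int\psi_J^2\psi_{J^*}=\omega^2|R|^{-1/2}.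
\end{equation}
The scale pairs of the three functions are $(i,j)$, $(i,j+\gamma)$, $(i+\gamma,j)$. Since $i,j\in2\gamma\mathbb Z$, the residues of a scale pair modulo $2\gamma$ determine $\nu$, then the pair determines $s$, and then the positions determine $R$. Therefore
\begin{equation}\label{eq:orth}
\text{the functions }\phi_R^\nu\ \ (s\in\mathcal S,\ R\in\mathcal R_s,\ \nu=1,2,3)\text{ are distinct and orthonormal in }L^2(\mathbb R^2).
\end{equation}

By \eqref{eq:star} we can write $\phi_R^\nu=|R|^{-1/2}u_I^\nu\otimes u_J^\nu$, where $u_I^\nu(\tau)$ is $\psi$ or $\psi_{\gamma,l_0}$ evaluated at $2^{-i}\tau-l$, and likewise for $u_J^\nu$. Put $\dot u_I^\nu=2^i(u_I^\nu)'$ and $\dot u_J^\nu=2^j(u_J^\nu)'$. Since $\psi\in C^2$, these are $C^1$ functions, and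
\begin{equation}\label{eq:profiles}
|u_I^\nu|,|\dot u_I^\nu|,|u_J^\nu|,|\dot u_J^\nu|\le C,\qquad|(\dot u_I^\nu)'|\le C2^{-i},\qquad|(\dot u_J^\nu)'|\le C2^{-j}.
\end{equation}
Let $\rho_R^\nu=|R|^{3/2}\partial_1\partial_2\phi_R^\nu=\dot u_I^\nu\otimes\dot u_J^\nu$. It is bounded by $C$ and supported in $\hat R$, which has area $4r_1^2|R|$. Hence $\phi_R^\nu\in\mathfrak F_{|R|}$ for a suitable absolute constant $C_F$, which we now fix.

For a field $\mathcal X$ put $Z_R^\nu=\mathcal X(\phi_R^\nu)$, $Z_R^{(\nu)}=\prod_{\mu\ne\nu}Z_R^\mu$ and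
\[
q_s(z;\mathcal X)=\sum_{R\in\mathcal R_s}\sum_{\nu=1}^3\rho_R^\nu(z)\,Z_R^{(\nu)},\qquad q_s(z)=q_s(z;\mathcal K).
\]
Inside a functional $\Phi(\mathcal X)$ the $Z_R^\nu$ refer to $\mathcal X$; inside a gradient they refer to $\mathcal K$.

\begin{lemma}\label{lem:q}
For fixed $z$ the variables $q_s(z)$, $s\in\mathcal S$, are independent, and there is an absolute constant $v\ge1$ with
\[
\mathbb Eq_s(z)=0,\qquad\mathbb Eq_s(z)^2\le v,\qquad\mathbb Eq_s(z)^4\le C,\qquad\mathbb P(|q_s(z)|>x)\le Ce^{-cx}\quad(x\ge0).
\]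
\end{lemma}

\begin{proof}
By \eqref{eq:orth} and Lemma~\ref{lem:pairing}(b),(c), the variables $\mathcal K(\phi_R^\nu)$ are i.i.d.\ $N(0,1)$. Different shapes use disjoint sets of these variables. Each $q_s(z)$ is a sum of at most $C$ terms, each a bounded multiple of a product $ZZ'$ of two independent $N(0,1)$ variables. Such a product has mean zero, $|ZZ'|\le Z^2+Z'^2$, and $\mathbb P(Z^2>x)\le2e^{-x/2}$.
\end{proof}

\subsection{One rectangle, one shape, all shapes}\label{sec:idea}

\begin{example}[One rectangle]\label{ex:rect}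
Fix $R$ and write $N^\nu,\mathcal K^\nu,\eta^\nu$ for the values of the three fields at $\phi_R^\nu$. By Lemma~\ref{lem:pairing}(d) and \eqref{eq:triple}, $\mathbb EN^1N^2N^3=\omega^2|R|^{-1/2}$, while $\mathbb E\mathcal K^1\mathcal K^2\mathcal K^3=0$. Now
\[
N^1N^2N^3-\mathcal K^1\mathcal K^2\mathcal K^3=\eta^1N^2N^3+\mathcal K^1\eta^2N^3+\mathcal K^1\mathcal K^2\eta^3 .
\]
All $N^\nu,\mathcal K^\nu$ have bounded fourth moments (proof of Lemma~\ref{lem:moments}), so H\"older's inequality gives $\sum_\nu\|\eta^\nu\|_{L^2}\ge c|R|^{-1/2}$ for every coupling. A field bounded by $1$ has $|\mathcal X(\phi_R^\nu)|\le C_F|R|^{-1/2}$. The two powers of $|R|$ are the same: measured in units of the supremum norm, every rectangle carries an error of order one, whatever its shape.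
\end{example}

There are about $L^2$ shapes. Heuristically, if their errors add up like independent centered variables at a typical point, the total is of order $L$; if they all line up at some point, it is of order $L^2$. These are the orders in \eqref{eq:question} and \eqref{eq:upper}. We have to show that the supremum exceeds the typical size.

To add the errors we need the gradient. For a functional $\Phi(\mathcal X)=\frac1T\sum_\alpha c_\alpha\prod_\beta\mathcal X(f_{\alpha\beta})$, a finite sum with test functions $f_{\alpha\beta}$ and real $c_\alpha$, define the random function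
\begin{equation}\label{eq:gradient}
\nabla\Phi(z)=\sum_\alpha c_\alpha\sum_\beta\partial_1\partial_2f_{\alpha\beta}(z)\prod_{\beta'\ne\beta}\mathcal K(f_{\alpha\beta'}).
\end{equation}
When $N(f)=\mathcal K(f)+\eta(f)$ is inserted in $\Phi(N)$, the terms that contain exactly one factor $\eta$ add up to $\frac1T\iint\eta\,\nabla\Phi$.

\emph{One shape.} Let $\Phi_{\{s\}}(\mathcal X)=\frac1T\sum_{R\in\mathcal R_s}|R|^{3/2}Z_R^1Z_R^2Z_R^3$. Then $\nabla\Phi_{\{s\}}=q_s$ by the definition of $\rho_R^\nu$, and by \eqref{eq:triple} and \eqref{eq:numberR}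
\begin{equation}\label{eq:oneshape}
\mathbb E\Phi_{\{s\}}(N)=\omega^2\,|\mathcal R_s|\,|R|/T\ge c_1:=\omega^22^{-2\gamma-2}>0 .
\end{equation}

\emph{All shapes, linearly.} In the rest of this subsection we ignore Taylor remainders and fluctuations around means; Section~\ref{sec:basic} controls them. The functional $\sum_s\Phi_{\{s\}}$ has mean at least $c_1|\mathcal S|$ under $N$ and mean $0$ under $\mathcal K$. Its gradient satisfies $\mathbb E|\sum_sq_s(z)|\le\sqrt{v|\mathcal S|}$. The block has area $T$, so duality gives $\sup|\eta|\gtrsim c_1|\mathcal S|/\sqrt{v|\mathcal S|}$, which is of order $L$. This is no better than Example~\ref{ex:log}.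

\emph{The Riesz product.} Let $\varepsilon=M/\sqrt{|\mathcal S|}$ with $M$ large, and consider
\[
\Pi(z)=\prod_{s\in\mathcal S}\bigl(1+\varepsilon q_s(z)\bigr)=\sum_{\mathbf s\subset\mathcal S}\varepsilon^{|\mathbf s|}q_{\mathbf s}(z),\qquad q_{\mathbf s}=\prod_{s\in\mathbf s}q_s .
\]
By independence $\mathbb E\Pi(z)=1$, and as $\varepsilon$ is small the factors are rarely negative, so $\mathbb E|\Pi(z)|$ is close to $1$. Our bound for the linear part $\varepsilon\sum_sq_s$ alone is $M\sqrt v$; the terms of higher degree remove this factor $M$. Suppose that each $q_{\mathbf s}$ with $|\mathbf s|\ge2$ were the gradient of a functional $\Phi_{\mathbf s}$ with negligible mean under both fields. Then $\sum_{\mathbf s\ne\emptyset}\varepsilon^{|\mathbf s|}\Phi_{\mathbf s}$ would have gradient $\Pi-1$, of bounded $L^1$ norm, and means that differ by about $c_1\varepsilon|\mathcal S|=c_1M\sqrt{|\mathcal S|}$. This would give $\sup|\eta|\gtrsim ML$. Any $M\to\infty$ refutes \eqref{eq:question}.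

We can construct $\Phi_{\mathbf s}$ only approximately, and only when the scales in $\mathbf s$ are well separated. The product therefore has to be restricted to such sets, and the price of the restriction limits $M$.

\section{Products of separated shapes as gradients}\label{sec:products}

In this section $g$ is any integer with $1\le g\le\Lambda/20$, and no constant depends on $g$. Two distinct shapes $(i,j)$, $(i',j')$ form a \emph{bad pair} if $|i-i'|<g$ or $|j-j'|<g$. A set $\mathbf s\subset\mathcal S$ is \emph{good} if it contains no bad pair, and $\mathcal G_k$ is the family of good sets with $k$ elements. The empty set and all singletons are good. Each shape has at most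
\begin{equation}\label{eq:degree}
2g\bigl(|\mathcal I|+|\mathcal J|\bigr)\le\delta:=2gL
\end{equation}
bad partners.

\subsection{Two shapes}
For $\mathbf s=\{s_1,\dots,s_k\}$ we have
\begin{equation}\label{eq:qexp}
q_{\mathbf s}(z)=\sum_{\mathbf R,\boldsymbol\nu}\ \prod_m\rho_{R_m}^{\nu_m}(z)\prod_mZ_{R_m}^{(\nu_m)},
\end{equation}
where $\mathbf R=(R_1,\dots,R_k)$, $R_m=(I_m,J_m)\in\mathcal R_{s_m}$, and $\boldsymbol\nu\in\{1,2,3\}^k$. The natural candidate for a functional with this gradient is $\frac1T\sum\mathcal X(f)\prod_mZ_{R_m}^{(\nu_m)}$, where $f=f_{\mathbf R,\boldsymbol\nu}$ has $\partial_1\partial_2f\approx\prod_m\rho_{R_m}^{\nu_m}$. There are two difficulties. The function $f$ has to be localized like the product, and the derivative in \eqref{eq:gradient} also falls on the factors $Z$. Let us see for $k=2$ how separation of scales deals with both (Figure~\ref{fig:cases}).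

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0) rectangle (4,2.6);
\filldraw[fill=gray!40] (1.3,1.0) rectangle (2.1,1.5);
\node at (2.5,1.25) {$\hat R_1$};
\node at (3.5,2.2) {$\hat R_2$};
\node at (2,-0.5) {nested};
\fill[gray!40] (7.4,1.0) rectangle (8.2,1.5);
\draw (7.4,0) rectangle (8.2,2.6);
\draw (5.8,1.0) rectangle (9.8,1.5);
\node at (7.8,2.2) {$\hat R_1$};
\node at (9.3,1.25) {$\hat R_2$};
\node at (7.8,-0.5) {crossed};
\end{tikzpicture}
\caption{Two overlapping rectangles whose shapes are separated in both directions (time is horizontal). Left: $R_1$ is the finer one in both directions. Right: $R_1$ is finer in time, $R_2$ is finer in the other direction, and the overlap is much smaller than either rectangle. The shaded area is of order $A$, the product of the two finest side lengths.}\label{fig:cases}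
\end{figure}

\emph{Crossed pair:} $i_1\le i_2-g$ and $j_2\le j_1-g$. Put $A=2^{i_1+j_2}$. In each variable integrate the finer factor and leave the coarser one, which is almost constant on the support of the finer (upper indices omitted):
\[
f=\bigl(2^{i_1}u_{I_1}\dot u_{I_2}\bigr)\otimes\bigl(2^{j_2}\dot u_{J_1}u_{J_2}\bigr).
\]
The derivative of the first factor is $\dot u_{I_1}\dot u_{I_2}+2^{i_1}u_{I_1}(\dot u_{I_2})'=\dot u_{I_1}\dot u_{I_2}+O(2^{-g})$, and the second factor behaves in the same way. So the derivative on $\mathcal X(f)$ produces $q_{s_1}q_{s_2}$ up to $O(2^{-g})$. The function $f$ has height $O(A)$ on an area $O(A)$, so $\mathcal K(f)$ is of size $O(A^{3/2})$. A derivative on $Z_{R_1}^\mu$ gives the factor $|R_1|^{-3/2}\rho^\mu_{R_1}(z)$, and $O(2^{j_1-j_2})=O(|R_1|/A)$ rectangles $R_2$ meet $R_1$. These terms are of total size $A^{3/2}|R_1|^{-3/2}|R_1|/A=2^{-(j_1-j_2)/2}\le2^{-g/2}$. Without separation this bound is of order one.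

\emph{Nested pair:} $i_1\le i_2-g$ and $j_1\le j_2-g$. Now $A=|R_1|$, and a derivative on $Z_{R_1}^\mu$ is not small. But here $q_{s_2}(z)$ is almost constant on $\hat R_1$, so we can multiply each term $|R_1|^{3/2}Z_{R_1}^1Z_{R_1}^2Z_{R_1}^3$ of $\Phi_{\{s_1\}}$ by $q_{s_2}(z_{R_1};\mathcal X)$. The three derivatives on $Z^\mu_{R_1}$ together give $q_{s_1}q_{s_2}$ approximately, and the derivatives on $Z^\mu_{R_2}$ are small as before.

\subsection{The functionals}
Let $\mathbf s=\{s_1,\dots,s_k\}\in\mathcal G_k$, $s_m=(i_m,j_m)$. The $i_m$ are distinct and the $j_m$ are distinct. Let $p$ and $p'$ be the indices of $i_\wedge=\min i_m$ and $j_\wedge=\min j_m$, and put $A=2^{i_\wedge+j_\wedge}$. By \eqref{eq:areas}, $2^{\Lambda/20}\le A\le2^{\Lambda/5}$. A tuple $\mathbf R$ is \emph{compatible} if $\bigcap_m\hat R_m\ne\emptyset$.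

\begin{lemma}\label{lem:count}
\begin{itemize}
\item[(i)] For fixed $m$ and $R_m$ there are at most $C^k|R_m|/A$ compatible $\mathbf R$ with $m$-th component $R_m$.
\item[(ii)] There are at most $C^kT/A$ compatible $\mathbf R$.
\item[(iii)] Each $z$ lies in $\bigcap_m\hat R_m$ for at most $C^k$ tuples $\mathbf R$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $I=(i,l)$ and $I'=(i',l')$ with $i\le i'$. If $\hat I$ meets $\hat I'$, then $|2^il-2^{i'}l'|\le2r_12^{i'}$. So for given $I'$ there are at most $C2^{i'-i}$ such $I$, and for given $I$ at most $C$ such $I'$. In a compatible tuple the $\hat I_m$ meet pairwise, and so do the $\hat J_m$. (i) Given $I_m$ there are at most $C2^{i_m-i_\wedge}$ choices of $I_p$, and given $I_p$ at most $C$ choices of every other $I_{m'}$. In the second coordinate, with $p'$ in place of $p$, there are at most $C^k2^{j_m-j_\wedge}$ choices. (ii) There are at most $T2^{-i_\wedge}$ choices of $I_p$ and $2^{-j_\wedge}$ choices of $J_{p'}$, and then at most $C$ choices of every other interval. (iii) For each $m$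 at most $C$ of the $\hat R_m$ contain $z$.
\end{proof}

\emph{Nested case: $p=p'$.} This includes $k=1$. Number the shapes so that $p=1$. Then $A=|R_1|$, and $i_m\ge i_1+g$, $j_m\ge j_1+g$ for $m\ge2$. Put
\[
\Phi_{\mathbf s}(\mathcal X)=\frac1T\sum_{R_1\in\mathcal R_{s_1}}|R_1|^{3/2}Z_{R_1}^1Z_{R_1}^2Z_{R_1}^3\prod_{m\ge2}q_{s_m}(z_{R_1};\mathcal X).
\]
When the product is expanded, only $R_m$ with $z_{R_1}\in\hat R_m$ occur, so only compatible tuples, and the coefficients are products of $k-1$ values of functions $\rho$.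

\emph{Crossed case: $p\ne p'$.} For $\mathbf R$ and $\boldsymbol\nu$ let $f_{\mathbf R,\boldsymbol\nu}=f_{(1)}\otimes f_{(2)}$ with
\[
f_{(1)}=2^{i_\wedge}u_{I_p}^{\nu_p}\prod_{m\ne p}\dot u_{I_m}^{\nu_m},\qquad f_{(2)}=2^{j_\wedge}u_{J_{p'}}^{\nu_{p'}}\prod_{m\ne p'}\dot u_{J_m}^{\nu_m},
\]
and put
\[
\Phi_{\mathbf s}(\mathcal X)=\frac1T\sum_{\mathbf R\ \mathrm{compatible}}\ \sum_{\boldsymbol\nu}\mathcal X(f_{\mathbf R,\boldsymbol\nu})\prod_mZ_{R_m}^{(\nu_m)} .
\]
The function $f_{\mathbf R,\boldsymbol\nu}$ is a test function (this is where $\psi\in C^2$ is needed) supported in $\bigcap_m\hat R_m$; it need not have zero $t$-mean. For $m\ne p$, \eqref{eq:profiles} gives $|(\dot u_{I_m}^{\nu_m})'|\le C2^{-i_\wedge-g}$, so by the product rule $f_{(1)}'=\prod_m\dot u_{I_m}^{\nu_m}+O(C^k2^{-g})$. The same argument with $p'$ gives $f_{(2)}'=\prod_m\dot u_{J_m}^{\nu_m}+O(C^k2^{-g})$. Hence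
\begin{equation}\label{eq:primitive}
\partial_1\partial_2f_{\mathbf R,\boldsymbol\nu}=\prod_m\rho_{R_m}^{\nu_m}+O(C^k2^{-g}).
\end{equation}
Moreover $|f|\le C^kA$, $|\partial_1\partial_2f|\le C^k$, and the support lies in $\hat I_p\times\hat J_{p'}$, of area $4r_1^2A$. So $\|f\|_1\le C^kA^2$ and $\|\partial_1\partial_2f\|_1\le C^kA$, and $\hat f:=f/(C_*^kA^{3/2})$ belongs to $\mathfrak F_A$ for a suitable absolute constant $C_*$.

Call the index $m$ \emph{coarse} if $m\ge2$ in the nested case, and call every $m$ coarse in the crossed case. Then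
\begin{equation}\label{eq:coarse}
|R_m|\ge2^gA\qquad\text{for all coarse }m .
\end{equation}
Indeed $i_m\ge i_\wedge+g$ if $m\ne p$, and in the crossed case $j_p\ge j_\wedge+g$ because $p\ne p'$.

By Lemma~\ref{lem:count}(ii), in both cases
\begin{equation}\label{eq:form}
\Phi_{\mathbf s}(\mathcal X)=\frac{A^{3/2}}T\sum_\alpha c_\alpha\prod_{\beta=1}^{2k+1}\mathcal X(f_{\alpha\beta}),\qquad|c_\alpha|\le C^k,\quad\#\{\alpha\}\le\frac{C^kT}A,\quad f_{\alpha\beta}\in\mathfrak F_{a_{\alpha\beta}},\ \ a_{\alpha\beta}\ge A .
\end{equation}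
In each monomial the functions $\phi_R^\nu$ that occur are distinct. We call the corresponding factors \emph{$\phi$-factors}; there are $2k+1$ of them in the nested case, and $2k$ of them, together with $\mathcal X(\hat f)$, in the crossed case.

\subsection{Gradient, means, remainder}

\begin{lemma}[Gradient]\label{lem:grad}
For $\mathbf s\in\mathcal G_k$ and all $z$,
\[
\|\nabla\Phi_{\mathbf s}(z)-q_{\mathbf s}(z)\|_{L^2}\le\mathsf C_k2^{-g/2},\qquad\|\nabla\Phi_{\mathbf s}(z)\|_{L^2}\le\mathsf C_k .
\]
\end{lemma}

\begin{proof}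
The second bound follows from the first, since $\|q_{\mathbf s}(z)\|_{L^2}\le v^{k/2}$ by Lemma~\ref{lem:q}. For the first we sort the terms of \eqref{eq:gradient} by the factor that is differentiated. By Lemma~\ref{lem:moments}, a product of at most $2k+1$ variables $\mathcal K(f_{\alpha\beta})$ has $L^2$ norm at most $\mathsf C_k$.

\emph{A factor $Z_{R_m}^\mu$ with $m$ coarse.} Here $|\partial_1\partial_2\phi_{R_m}^\mu(z)|\le C|R_m|^{-3/2}1_{\hat R_m}(z)$. At most $C$ of the $\hat R_m$ contain $z$, and each such $R_m$ occurs in at most $C^k|R_m|/A$ monomials by Lemma~\ref{lem:count}(i). By the triangle inequality and \eqref{eq:coarse}, the sum of these terms has $L^2$ norm at most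
\[
\mathsf C_k\,A^{3/2}|R_m|^{-3/2}\,|R_m|/A=\mathsf C_k(A/|R_m|)^{1/2}\le\mathsf C_k2^{-g/2}.
\]
The sum over the at most $k$ coarse indices has a bound of the same form.

\emph{Crossed case, the factor $\mathcal X(f_{\mathbf R,\boldsymbol\nu})$.} The contribution is $\sum_{\mathbf R,\boldsymbol\nu}\partial_1\partial_2f_{\mathbf R,\boldsymbol\nu}(z)\prod_mZ_{R_m}^{(\nu_m)}$. Here and in \eqref{eq:qexp} only tuples with $z\in\bigcap_m\hat R_m$ contribute; they are compatible, and there are at most $C^k$ of them by Lemma~\ref{lem:count}(iii). By \eqref{eq:primitive} the two sums differ by at most $\mathsf C_k2^{-g}$ in $L^2$.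

\emph{Nested case, the factors $Z_{R_1}^\mu$.} Their contribution minus $q_{\mathbf s}(z)$ equals
\[
\sum_{R_1,\mu}\rho_{R_1}^\mu(z)Z_{R_1}^{(\mu)}\sum_{R_2,\dots,R_k}\ \sum_{\nu_2,\dots,\nu_k}\Bigl(\prod_{m\ge2}\rho_{R_m}^{\nu_m}(z_{R_1})-\prod_{m\ge2}\rho_{R_m}^{\nu_m}(z)\Bigr)\prod_{m\ge2}Z_{R_m}^{(\nu_m)} ,
\]
which is $0$ for $k=1$. Only the at most $C$ rectangles $R_1$ with $z\in\hat R_1$ contribute. For these, \eqref{eq:profiles} gives $|\rho_{R_m}^\nu(z_{R_1})-\rho_{R_m}^\nu(z)|\le C(2^{i_1-i_m}+2^{j_1-j_m})\le C2^{-g}$, and replacing one factor at a time bounds the bracket by $C^k2^{-g}$. The bracket vanishes unless $z$ or $z_{R_1}$ lies in $\bigcap_{m\ge2}\hat R_m$, which holds for at most $C^k$ tuples. So the $L^2$ norm is at most $\mathsf C_k2^{-g}$.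
\end{proof}

Next we check that the correction terms, $k\ge2$, do not spoil the difference of means that comes from $k=1$.

\begin{lemma}[Means]\label{lem:means}
Let $\mathbf s\in\mathcal G_k$. Then $\mathbb E\Phi_{\mathbf s}(\mathcal K)=0$, and $\|\Phi_{\mathbf s}(\mathcal X)\|_{L^2}\le\mathsf C_k2^{\Lambda/10}$ for $\mathcal X\in\{N,\mathcal K\}$. If $k\ge2$, then $|\mathbb E\Phi_{\mathbf s}(N)|\le\mathsf C_k2^{-g/2}$.
\end{lemma}

\begin{proof}
Each monomial has odd degree $2k+1$ in centered jointly Gaussian variables, whose joint law is symmetric; this gives the first claim. By \eqref{eq:form} and Lemma~\ref{lem:moments}, $\|\Phi_{\mathbf s}(\mathcal X)\|_{L^2}\le\mathsf C_kA^{3/2}/A=\mathsf C_kA^{1/2}\le\mathsf C_k2^{\Lambda/10}$.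

Let $k\ge2$. By \eqref{eq:form}, $|\mathbb E\Phi_{\mathbf s}(N)|\le C^kA^{1/2}\max_\alpha|\mathbb E\prod_\beta N(f_{\alpha\beta})|$, so it suffices to bound each moment by $\mathsf C_kA^{-1/2}2^{-g/2}$. Expand it by \eqref{eq:cumdef} over the at most $(2k+1)^{2k+1}$ partitions of the factors. A block of size one gives $0$. A block of two $\phi$-factors gives $0$ by Lemma~\ref{lem:pairing}(c) and \eqref{eq:orth}. For a block of $r\ge3$ $\phi$-factors, apply Lemma~\ref{lem:cum} with the member of smallest area $a\ge A$ in $L^1$: the cumulant is at most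
\begin{equation}\label{eq:block}
r^{2r}C_F^r\,a^{1/2}a^{-(r-1)/2}\le r^{2r}C_F^rA^{-(r-2)/2}.
\end{equation}
The product of the constants $r^{2r}C_F^r$ over the blocks of a partition is a $\mathsf C_k$.

\emph{Nested case.} All $2k+1\ge5$ factors are $\phi$-factors, and only partitions into blocks of size at least $3$ contribute. By \eqref{eq:block}, a single block gives at most $\mathsf C_kA^{-3/2}$, and two or more blocks give at most $\mathsf C_kA^{-1}$. Since $A\ge2^{\Lambda/20}\ge2^g$, the moment is at most $\mathsf C_kA^{-1/2}2^{-g/2}$. The hypothesis $k\ge2$ is what excludes a single block of size $3$, the source of \eqref{eq:oneshape}.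

\emph{Crossed case.} Let the block of $N(\hat f)$ have size $r\ge2$. Its other members have area at least $2^gA$ by \eqref{eq:coarse}, so Lemma~\ref{lem:cum} with $\hat f$ in $L^1$ bounds its cumulant by $r^{2r}C_F^rA^{1/2}(2^gA)^{-(r-1)/2}$. If $r=2$, this is $C2^{-g/2}$; the remaining $2k-1\ge3$ $\phi$-factors form at least one block, all of size at least $3$, and contribute at most $\mathsf C_kA^{-1/2}$ by \eqref{eq:block}. If $r\ge3$, the bound is at most $r^{2r}C_F^rA^{-1/2}2^{-g}$, and the other blocks contribute at most $\mathsf C_k$.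
\end{proof}

\begin{lemma}[Remainder]\label{lem:taylor}
For $\mathbf s\in\mathcal G_k$ there is a variable $\mathcal E_{\mathbf s}\ge0$, a function of the $\mathcal K(f_{\alpha\beta})$, with $\mathbb E\mathcal E_{\mathbf s}\le\mathsf C_kL^4n^{-1/40}$ and
\[
\Bigl|\Phi_{\mathbf s}(N)-\Phi_{\mathbf s}(\mathcal K)-\frac1T\iint\eta\,\nabla\Phi_{\mathbf s}\Bigr|\le\mathcal E_{\mathbf s}\qquad\text{on the event }\{\Delta\le L^2\}.
\]
\end{lemma}

\begin{proof}
On the event, \eqref{eq:etaf} gives $|\eta(f_{\alpha\beta})|\le C_FL^2A^{-1/2}\le1$, because $A\ge2^{\Lambda/20}$. The left side is the sum of the terms of \eqref{eq:form} with at least two factors $\eta$. Bound two of these factors by $C_FL^2A^{-1/2}$ and the others by $1$; summing over the set of factors that remain $\mathcal K$ gives the bound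
\[
\mathcal E_{\mathbf s}:=\frac{A^{3/2}}T\sum_\alpha|c_\alpha|\,C_F^2L^4A^{-1}\prod_\beta\bigl(1+|\mathcal K(f_{\alpha\beta})|\bigr).
\]
By \eqref{eq:form} and Lemma~\ref{lem:moments}, $\mathbb E\mathcal E_{\mathbf s}\le\mathsf C_kL^4A^{-1/2}$, and $A^{-1/2}\le2^{-\Lambda/40}\le2n^{-1/40}$ since $2^\Lambda\ge n/2$.
\end{proof}

\section{The basic inequality}\label{sec:basic}

\subsection{Parameters}
We sum the functionals over good sets of size at most $d$. The number of sets and the constants $\mathsf C_k$ grow like $L^{Cd}$, and the gap $g$ is chosen so that $2^{-g/2}$ beats this growth.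

Let $C_2$ be an absolute constant such that all the quantities $\mathsf C_k$ in the statements of Lemmas~\ref{lem:grad}, \ref{lem:means} and \ref{lem:taylor} are at most $(k+1)^{C_2k}$; it does not depend on $g$. Put $C_1=3+C_2/2$ and $C_0=4(C_1+1)$. The parameters $M,d$ are required to satisfy
\begin{equation}\label{eq:param}
M\ge1,\qquad\varepsilon:=\frac M{\sqrt{|\mathcal S|}}\le1,\qquad d\in\mathbb N,\quad1\le d\le L^{1/2}-1,\qquad\text{and we set}\quad g=\lceil C_0d\log L\rceil .
\end{equation}
Then $g\le C_0L^{1/2}\log L+1\le\Lambda/20$, so Section~\ref{sec:products} applies. Since $|\mathcal G_k|\le L^{2k}$ and $(k+1)^{C_2k}\le L^{C_2d/2}$ for $k\le d$,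
\begin{equation}\label{eq:H}
\sum_{k=1}^d\varepsilon^k|\mathcal G_k|(k+1)^{C_2k}\le H:=L^{C_1d}\le e^{C_1L^{1/2}\log L}\le n^{1/1000}.
\end{equation}
Finally $2^{-g/2}\le4^{-(C_1+1)d\log L}\le L^{-(C_1+1)d}$ because $4>e$, so
\begin{equation}\label{eq:Hg}
H2^{-g/2}\le L^{-d}\le1 .
\end{equation}

\subsection{Averaging over blocks}
The estimates so far concern means. To obtain a statement with high probability we average over the $\mathcal B=\lfloor n/T\rfloor\ge\frac12n^{3/4}$ blocks $[(b-1)T,bT]\times[0,1]$, $1\le b\le\mathcal B$. Let $\Phi_{\mathbf s}^{(b)}$ and $\mathcal E_{\mathbf s}^{(b)}$ be defined as $\Phi_{\mathbf s}$ and $\mathcal E_{\mathbf s}$, with the same coefficients $c_\alpha$ and all test functions translated by $((b-1)T,0)$. For each $\mathcal X\in\{N,\mathcal K\}$, the vectors formed by the values of $\mathcal X$ at the test functions of block $b$ are i.i.d.\ in $b$. For $N$ this follows from Lemma~\ref{lem:pairing}(a): $T$ is an integer, so a block is a union of rows, and the $\xi_k$ are i.i.d.\ up to translation. For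 $\mathcal K$ it follows from Lemma~\ref{lem:pairing}(b): the covariance vanishes between different blocks and is invariant under translation in $\tau$. Put
\[
\Phi^{(b)}=\sum_{k=1}^d\varepsilon^k\sum_{\mathbf s\in\mathcal G_k}\Phi_{\mathbf s}^{(b)},\qquad\mathcal E^{(b)}=\sum_{k=1}^d\varepsilon^k\sum_{\mathbf s\in\mathcal G_k}\mathcal E_{\mathbf s}^{(b)},\qquad Y^{(b)}=\frac1T\iint|\nabla\Phi^{(b)}(z)|\,dz,
\]
where $\nabla\Phi^{(b)}$ vanishes outside block $b$, and let $\Phi,\mathcal E,Y$ be the averages of these quantities over $b$. The proof of Lemma~\ref{lem:taylor} applies in every block, and $|\frac1T\iint\eta\,\nabla\Phi^{(b)}|\le\Delta Y^{(b)}$. Hence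
\begin{equation}\label{eq:dual}
\Phi(N)-\Phi(\mathcal K)\le\Delta Y+\mathcal E\qquad\text{on }\{\Delta\le L^2\}.
\end{equation}

\begin{proposition}\label{prop:basic}
Let the parameters satisfy \eqref{eq:param}, and suppose that
\begin{equation}\label{eq:L1}
\sup_z\mathbb E|\Pi_d(z)|\le6,\qquad\text{where}\qquad\Pi_d(z)=\sum_{k=1}^d\varepsilon^k\sum_{\mathbf s\in\mathcal G_k}q_{\mathbf s}(z).
\end{equation}
Then, with probability at least $1-n^{-1/50}$,
\[
D_n\ge\min\Bigl\{L^2,\ \tfrac18\bigl(c_1M\sqrt{|\mathcal S|}-4\bigr)\Bigr\}-1-L .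
\]
\end{proposition}

\begin{proof}
\emph{The functional.} By Lemma~\ref{lem:means}, \eqref{eq:oneshape}, \eqref{eq:H} and \eqref{eq:Hg}, $\mathbb E\Phi(\mathcal K)=0$ and $\mathbb E\Phi(N)\ge c_1\varepsilon|\mathcal S|-H2^{-g/2}\ge c_1\varepsilon|\mathcal S|-1$. Also $\|\Phi^{(b)}(\mathcal X)\|_{L^2}\le H2^{\Lambda/10}$, so by independence of the blocks both $\Phi(N)$ and $\Phi(\mathcal K)$ have variance at most $H^22^{\Lambda/5}/\mathcal B\le2H^2n^{-11/20}$.

\emph{The gradient.} The block has area $T$. By Lemma~\ref{lem:grad}, \eqref{eq:L1} and \eqref{eq:Hg}, $\mathbb EY=\mathbb EY^{(1)}\le\sup_z\mathbb E|\nabla\Phi^{(1)}(z)|\le6+H2^{-g/2}\le7$. By Minkowski's inequality and Lemma~\ref{lem:grad}, $\|Y^{(1)}\|_{L^2}\le\sup_z\|\nabla\Phi^{(1)}(z)\|_{L^2}\le H$, so $\operatorname{Var}Y\le H^2/\mathcal B\le2H^2n^{-3/4}$.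

\emph{The remainder.} By Lemma~\ref{lem:taylor} and \eqref{eq:H}, $\mathbb E\mathcal E\le HL^4n^{-1/40}$.

By the inequalities of Chebyshev and Markov and Lemma~\ref{lem:fields}(c), the bounds
\[
\Phi(N)\ge c_1\varepsilon|\mathcal S|-2,\qquad\Phi(\mathcal K)\le1,\qquad Y\le8,\qquad\mathcal E\le1,\qquad\Theta\le L
\]
hold outside an event of probability at most $4H^2n^{-11/20}+2H^2n^{-3/4}+HL^4n^{-1/40}+n^{-1}$, which is at most $n^{-1/50}$ because $H\le n^{1/1000}$. When they hold, either $\Delta>L^2$, or \eqref{eq:dual} gives $c_1\varepsilon|\mathcal S|-3\le8\Delta+1$. It remains to note that $\varepsilon|\mathcal S|=M\sqrt{|\mathcal S|}$ and $D_n=\Delta-1-\Theta$.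
\end{proof}

\section{The $L^1$ norm of the restricted Riesz product}\label{sec:L1}

It remains to prove \eqref{eq:L1} for $M$ as large as possible. This is a problem about independent real random variables; only Lemma~\ref{lem:q} and the degree bound \eqref{eq:degree} are used.

\begin{lemma}\label{lem:L1}
Conditions \eqref{eq:param} and \eqref{eq:L1} hold for large $n$ in each of the cases
\begin{itemize}
\item[(I)] $M=(\log L/(8v))^{1/2}$, $d=\lceil\log L\rceil$;
\item[(II)] $M=c_2(L/\log L)^{1/6}$, $d=\lceil e^2vM^2\rceil$, where $c_2\le1$ is a small positive absolute constant.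
\end{itemize}
\end{lemma}

In both cases $M\to\infty$, $M\le L^{1/6}$ and $d\le CL^{1/3}$, while $|\mathcal S|\ge cL^2$; so \eqref{eq:param} holds, and
\begin{equation}\label{eq:epsM}
1/\varepsilon\ge cL^{5/6},\qquad M^2\le L^{1/3}.
\end{equation}
Fix $z$, and put $x_s=\varepsilon q_s(z)$ and $x_{\mathbf s}=\prod_{s\in\mathbf s}x_s$, with $x_\emptyset=1$. All bounds below are uniform in $z$. The $x_s$ are independent and centered, so the $x_{\mathbf s}$ are orthogonal: if $\mathbf s\ne\mathbf s'$, some $x_s$ occurs exactly once in $x_{\mathbf s}x_{\mathbf s'}$. Hence, for any family $\mathcal T$ of subsets of $\mathcal S$ with $t_k$ members of size $k$,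
\begin{equation}\label{eq:L2}
\Bigl\|\sum_{\mathbf s\in\mathcal T}x_{\mathbf s}\Bigr\|_{L^2}^2\le\sum_kt_k\Bigl(\frac{vM^2}{|\mathcal S|}\Bigr)^k,\qquad t_k\le\frac{|\mathcal S|^k}{k!}.
\end{equation}
If all members of $\mathcal T$ have size larger than $d$, then $k!\ge(k/e)^k$ gives
\begin{equation}\label{eq:tail}
\Bigl\|\sum_{\mathbf s\in\mathcal T}x_{\mathbf s}\Bigr\|_{L^2}^2\le\sum_{k>d}\Bigl(\frac{evM^2}k\Bigr)^k\le
\begin{cases}\sum_{k>d}(e/8)^k\to0&\text{in case (I)},\\[2pt]\sum_{k>d}e^{-k}\le1&\text{in case (II)}.\end{cases}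
\end{equation}
Thus truncation at degree $d$ is harmless as soon as $d$ is a large multiple of $M^2$.

\subsection{Case (I): removing the bad sets in $L^2$}
Let $\Pi=\prod_s(1+x_s)=\sum_{\mathbf s}x_{\mathbf s}$. If $\mathbb Ex=0$, then $\mathbb E|1+x|=1+2\mathbb E(1+x)_-\le1+2\mathbb Ex^4$, because $(1+x)_-\le|x|1\{x<-1\}\le x^4$. By independence and Lemma~\ref{lem:q},
\[
\mathbb E|\Pi|\le(1+C\varepsilon^4)^{|\mathcal S|}\le e^{CM^4/|\mathcal S|}\le2 .
\]
Now $\Pi_d=\Pi-1-\Sigma_1-\Sigma_2$, where $\Sigma_1$ is the sum of $x_{\mathbf s}$ over the sets of size larger than $d$ and $\Sigma_2$ the sum over the sets of size at most $d$ that are not good. By \eqref{eq:tail}, $\|\Sigma_1\|_{L^2}\to0$. There are at most $\delta|\mathcal S|$ bad pairs, and a set of size $k$ that is not good consists of a bad pair and $k-2$ further shapes. So there are at most $\delta|\mathcal S|^{k-1}/(k-2)!$ such sets, and \eqref{eq:L2} gives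
\begin{equation}\label{eq:sigma2}
\|\Sigma_2\|_{L^2}^2\le\frac\delta{|\mathcal S|}\sum_{k\ge2}\frac{(vM^2)^k}{(k-2)!}=\frac\delta{|\mathcal S|}(vM^2)^2e^{vM^2}\le\frac{Cg}L(\log L)^2L^{1/8}\to0,
\end{equation}
because $vM^2=\frac18\log L$ and $g\le C(\log L)^2$. Therefore $\mathbb E|\Pi_d|\le3+o(1)$, which proves case (I).

\subsection{Case (II): tilting by the full product}
The factor $e^{vM^2}$ in \eqref{eq:sigma2} restricts the previous argument to $M^2=O(\log L)$. It appears because the terms of the product were estimated in $L^2$, where there is no cancellation between degrees. To avoid it we take the full product out as a density and apply the Cauchy--Schwarz inequality only to the remaining factor. The smallest case shows what that factor looks like. If $\mathcal S$ consisted of one bad pair $\{s,s'\}$, then with $y=x/(1+x)$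
\[
1+x_s+x_{s'}=(1+x_s)(1+x_{s'})\,(1-y_sy_{s'}).
\]
No single $y_s$ occurs in the last factor. In general it involves only clusters of bad pairs.

Let $\Pi_{\rm good}=\sum_{\mathbf s\ \mathrm{good}}x_{\mathbf s}$, over all sizes including $0$. By \eqref{eq:tail}, $\mathbb E|\Pi_d|\le\mathbb E|\Pi_{\rm good}|+1+1$, so it suffices to show that $\mathbb E|\Pi_{\rm good}|\le4$.

\emph{Truncation.} To divide by $1+x_s$ we restrict to $\Gamma=\{|x_s|\le\frac12\text{ for all }s\}$. By Lemma~\ref{lem:q}, $\mathbb P(|x_s|>\frac12)\le Ce^{-c/\varepsilon}$, and by \eqref{eq:L2}, $\|\Pi_{\rm good}\|_{L^2}\le e^{vM^2/2}$. By the Cauchy--Schwarz inequality and \eqref{eq:epsM},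
\[
\mathbb E|\Pi_{\rm good}|1_{\Gamma^c}\le e^{vL^{1/3}/2}\bigl(CL^2e^{-cL^{5/6}}\bigr)^{1/2}\to0 .
\]

\emph{Factorization.} On $\Gamma$ put $y_s=x_s/(1+x_s)$ and $y_V=\prod_{s\in V}y_s$. Then $x_s=(1+x_s)y_s$ and $1=(1+x_s)(1-y_s)$, so $x_{\mathbf s}=\Pi\cdot y_{\mathbf s}\prod_{s\notin\mathbf s}(1-y_s)$. Expanding the last product and collecting terms,
\[
\Pi_{\rm good}=\Pi\cdot\sum_{V\subset\mathcal S}w(V)\,y_V,\qquad w(V)=\sum_{\mathbf s\subset V,\ \mathbf s\ \mathrm{good}}(-1)^{|V\setminus\mathbf s|}.
\]
We have $|w(V)|\le2^{|V|}$. Consider the graph on $\mathcal S$ whose edges are the bad pairs. If some $s_0\in V$ has no neighbor in $V$, then $\mathbf s\mapsto\mathbf s\,\triangle\,\{s_0\}$ is an involution of the good subsets of $V$ that reverses the sign, so $w(V)=0$. Thus $w(V)\ne0$ only if $V$ has no isolated vertex in the induced graph.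

\emph{The tilted law.} Let $\zeta_s=\mathbb E[1+x_s;|x_s|\le\frac12]$ and let $Q$ be the probability measure with density $\prod_s(1+x_s)1\{|x_s|\le\frac12\}/\zeta_s$. Under $Q$ the $y_s$ are independent. Since $\mathbb Ex_s=0$,
\[
\bigl|\mathbb E[x_s;|x_s|\le\tfrac12]\bigr|=\bigl|\mathbb E[x_s;|x_s|>\tfrac12]\bigr|\le(\mathbb Ex_s^2)^{1/2}\,\mathbb P(|x_s|>\tfrac12)^{1/2}\le Ce^{-c/\varepsilon}.
\]
Hence $|\zeta_s-1|\le Ce^{-c/\varepsilon}$, so $\zeta_s\ge\frac12$ and $\prod_s\zeta_s\le2$ by \eqref{eq:epsM}, and
\[
|\mathbb E_Qy_s|=\frac{|\mathbb E[x_s;|x_s|\le\frac12]|}{\zeta_s}\le\kappa:=Ce^{-c/\varepsilon},\qquad\mathbb E_Qy_s^2=\frac1{\zeta_s}\mathbb E\Bigl[\frac{x_s^2}{1+x_s};|x_s|\le\tfrac12\Bigr]\le4v\varepsilon^2 .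
\]
So the $y_s$ are almost centered under $Q$. By the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:tilt}
\mathbb E|\Pi_{\rm good}|1_\Gamma=\prod_s\zeta_s\cdot\mathbb E_Q\Bigl|\sum_Vw(V)y_V\Bigr|\le2\Bigl(\sum_{V,V'}w(V)w(V')\,\mathbb E_Q[y_Vy_{V'}]\Bigr)^{1/2}.
\end{equation}
Put $\theta=16v\varepsilon^2$, so that $\theta|\mathcal S|=16vM^2$. The term of $(V,V')$ is at most
\[
2^{|V|+|V'|}(4v\varepsilon^2)^{|V\cap V'|}\kappa^{|V\triangle V'|}=\theta^{|V\cap V'|}(2\kappa)^{|V\setminus V'|}(2\kappa)^{|V'\setminus V|}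
\]
in absolute value.

\emph{Off-diagonal terms.} The sum of these bounds is $(1+\theta+4\kappa)^{|\mathcal S|}$ over all pairs and $(1+\theta)^{|\mathcal S|}$ over the pairs with $V=V'$. By the mean value theorem the difference is at most $4\kappa|\mathcal S|e^{16vM^2+4\kappa|\mathcal S|}$, which tends to $0$ by \eqref{eq:epsM}.

\emph{Diagonal terms.} They add up to at most $\sum_V\theta^{|V|}$, over the sets $V$ without isolated vertex. Such a $V$ is the disjoint union of its connected components, each of size at least $2$, and is determined by them. With $U$ running over the connected sets of size at least $2$, and $\mathcal N_r$ the number of connected sets of size $r$,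
\[
\sum_V\theta^{|V|}\le\prod_U\bigl(1+\theta^{|U|}\bigr)\le\exp\Bigl(\sum_{r\ge2}\theta^r\mathcal N_r\Bigr).
\]
To bound $\mathcal N_r$, choose in each connected set of size $r$ a spanning tree, a root and an order of the children at each vertex. The set is determined by the root ($|\mathcal S|$ choices), the rooted plane tree with $r$ vertices (a Catalan number, at most $4^{r-1}$ choices), and for each vertex other than the root its choice among the at most $\delta$ neighbors of its parent. So $\mathcal N_r\le|\mathcal S|(4\delta)^{r-1}$. Since $v,M\ge1$ we have $d\le2e^2vM^2$ and $g\le CM^2\log L$. Therefore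
\[
4\delta\theta=\frac{128\,vgLM^2}{|\mathcal S|}\le\frac{CgM^2}L\le\frac{CM^4\log L}L\le C\Bigl(\frac{\log L}L\Bigr)^{1/3}\to0,
\]
and once $4\delta\theta\le\frac12$ the geometric series gives
\begin{equation}\label{eq:cluster}
\sum_{r\ge2}\theta^r\mathcal N_r\le2\,\theta|\mathcal S|\cdot4\delta\theta\le\frac{CgM^4}L\le\frac{C'M^6\log L}L=C'c_2^6 .
\end{equation}
Here $C'$ depends on $v$, $C_0$ and other absolute constants but not on $c_2$. Fix $c_2\le1$ with $C'c_2^6\le1$.

By \eqref{eq:tilt}, $\mathbb E|\Pi_{\rm good}|1_\Gamma\le2(e+o(1))^{1/2}<3.5$. Together with the truncation step, $\mathbb E|\Pi_{\rm good}|\le4$ for large $n$. This proves case (II) and Lemma~\ref{lem:L1}.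

\subsection{Proof of Theorem~\ref{thm:main}}
Apply Proposition~\ref{prop:basic} with the parameters of Lemma~\ref{lem:L1}. In both cases $cML\le M\sqrt{|\mathcal S|}\le L^{7/6}$, so the minimum in the proposition is attained by its second term. As $M\to\infty$, we get $D_n\ge cML-L-2\ge c'ML$ with probability at least $1-n^{-1/50}$. In case (I), $ML=(8v)^{-1/2}L\sqrt{\log L}$, which is (a). In case (II), $ML=c_2L^{7/6}(\log L)^{-1/6}$, which is (b). \qed

\begin{remark}
The exponent $\frac16$ comes from three constraints of this proof. Truncation \eqref{eq:tail} uses $d$ of order $M^2$. The errors $2^{-g/2}$ of Lemmas~\ref{lem:grad} and \ref{lem:means} are summed over all good sets, which in \eqref{eq:Hg} uses $g$ of order $d\log L$. The contribution of bad pairs in \eqref{eq:cluster} is bounded by $CgM^4/L$, and this bound has to be of order one. Together these give $M^6\log L\le cL$.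
\end{remark}

\begin{thebibliography}{9}

\bibitem{approx}
\emph{An Approximation of Partial Sums of Independent RV's, and the Sample DF. I},
\texttt{https://static.renyi.hu/\textasciitilde{}major/articles/KMT1.pdf}

\bibitem{daub}
Daubechies, Comm.\ Pure Appl.\ Math.\ 41 (1988).

\end{thebibliography}
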